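\title{Knotoids whose minimal diagrams do not have minimal height}

\begin{abstract}
A knotoid in $S^2$ has two basic measures of complexity, the crossing number and the height. We show that they need not be attained on a common diagram. For every $M\ge 15$ we construct a knotoid of height $4M$ that has a diagram with $26M^2+32M+4$ crossings, while each of its diagrams of height $4M$ has at least $28M^2+4M-4$ crossings. The proof takes place in the infinite cyclic cover of the sphere punctured at the two endpoints. Crossings between lifts of equal parity are bounded below by signed counts. Crossings between lifts of opposite parity are bounded below only for diagrams of minimal height: a minimal shortcut produces incompressible twice punctured disks in the complement of two lifts, and we locate these disks by Bass--Serre theory.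
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{knotoid diagram} in $S^2$ is an immersion $[0,1]\to S^2$ in general position whose only singularities are finitely many transversal double points, the \emph{crossings}, each endowed with over/under data. The images of $0$ and $1$ are distinct points, distinct from the crossings; they are the \emph{leg} $l$ and the \emph{head} $h$, and the diagram is oriented from the leg to the head. A \emph{knotoid} in $S^2$ is an equivalence class of diagrams under isotopy of $S^2$ and the Reidemeister moves R1, R2, R3 performed in disks that avoid the endpoints. Pulling a strand over or under an endpoint is forbidden; if it were allowed, one could retract the arc from its head and remove all crossings.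

The \emph{crossing number} $c(K)$ of a knotoid $K$ is the least number of crossings of a diagram of $K$, and a diagram attaining it is \emph{minimal}. The second invariant measures how far apart the diagram keeps its endpoints. A \emph{shortcut} for a diagram $D$ is an embedded arc in $S^2$ from the leg to the head whose interior meets $D$ transversally in finitely many points, none of which is a crossing. The \emph{height} $h(D)$ is the least number of points in which the interior of a shortcut meets $D$, the height $h(K)$ is the minimum of $h(D)$ over all diagrams $D$ of $K$, and a diagram with $h(D)=h(K)$ is a \emph{minimal height diagram}. A diagram of height $0$ closes up along a shortcut to a knot diagram with the same crossings, and knotoids of height $0$ are called \emph{knot-type}.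

Can both quantities be minimized at once? For knot-type knotoids they can: by a result of G\"ug\"umc\"u and Kauffman, minimal diagrams of knot-type knotoids have height zero. Example~\ref{ex:hook} below is a knotoid with $c=2$ and $h=1$, both attained on one diagram. It is also hard to imagine how an extra strand between the leg and the head could help to remove crossings. This suggests the following conjecture, posed in \cite{thesis}.

\begin{quote}
\emph{For every knotoid $K$ in $S^2$ there is a diagram of $K$ with exactly $c(K)$ crossings whose height is $h(K)$.}
\end{quote}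

We show that the conjecture is false.

\begin{theorem}\label{thm:main}
For every integer $M\ge 15$ there is a knotoid $K=K_M$ in $S^2$ such that
\begin{enumerate}
\item[(1)] $h(K)=4M$;
\item[(2)] $K$ has a diagram $D$ with $26M^2+32M+4$ crossings and height $4M+1$;
\item[(3)] every diagram of $K$ of height $4M$ has at least $28M^2+4M-4$ crossings, and one of them has $28M^2+30M+2$ crossings.
\end{enumerate}
Since $(28M^2+4M-4)-(26M^2+32M+4)=2M^2-28M-8>0$ for $M\ge 15$, no diagram of $K_M$ with $c(K_M)$ crossings has height $h(K_M)$.
\end{theorem}

For instance, $K_{15}$ has height $60$ and a diagram with $6334$ crossings, of height $61$, while every diagram of $K_{15}$ of height $60$ has at least $6356$ crossings. Let $c_h(K)$ be the least number of crossings of a minimal height diagram of $K$. The theorem gives $c(K_M)\le 26M^2+32M+4$ and $28M^2+4M-4\le c_h(K_M)\le 28M^2+30M+2$, hence the following.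

\begin{corollary}\label{cor:gap}
We have $c_h(K_M)-c(K_M)\ge 2M^2-28M-8\to\infty$, $c_h(K_M)=28M^2+O(M)$, and $\liminf_{M\to\infty} c_h(K_M)/c(K_M)\ge 14/13$.
\end{corollary}

\subsection*{How an extra strand saves crossings}
Remove the endpoints from $S^2$ and unroll the resulting annulus to a strip. The diagram lifts to arcs $K_j$, $j\in\mathbb Z$, a shortcut lifts to parallel cuts across the strip, and the deck transformation carries each cut to the next one and $K_j$ to $K_{j+1}$. In particular it exchanges even and odd lifts. Suppose that a cut meets $2M$ even and $2M$ odd lifts. If it meets them in the order $\mathrm{even}^{2M}\mathrm{odd}^{2M}$, the next cut meets them in the order $\mathrm{odd}^{2M}\mathrm{even}^{2M}$, and in between every even lift has to cross every odd lift: about $4M^2$ crossings. If the order is $\mathrm{even}^{M}\mathrm{odd}^{2M}\mathrm{even}^{M}$, the next one is $\mathrm{odd}^{M}\mathrm{even}^{2M}\mathrm{odd}^{M}$; now it suffices to exchange two blocks of size $M$ at the bottom and two at the top: about $2M^2$ crossings. The knotoid $K_M$ admits both arrangements. Lifts of equal parity are tied together by parallel trefoils,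 placed so that a cut of the cheap second type meets $4M+1$ strands. The work lies in proving that a cut meeting only $4M$ strands, in an arbitrary diagram, is always of the expensive type.

Section~\ref{sec:cover} sets up the cover. Section~\ref{sec:knotoid} defines $K_M$ and reduces the theorem to Proposition~\ref{prop:main}, a statement about three lifts. Section~\ref{sec:disks} turns a minimal shortcut into splittings of the group $G$ of the complement of two lifts, and Section~\ref{sec:model} shows, in a model with two trefoils, why these splittings force crossings. Section~\ref{sec:group} computes $G$; Sections~\ref{sec:trees}--\ref{sec:final} compare the unknown splittings with the visible structure of $G$ and reduce the general case to the model.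

\section{Lifts to the infinite cyclic cover}\label{sec:cover}

Let $D$ be a knotoid diagram. Remove small open disks around $l$ and $h$, each met by $D$ in a single arc from the center to the boundary (and by a shortcut under consideration in another such arc). What remains is an annulus, which we identify, preserving orientation, with $A=(\mathbb R/\mathbb Z)\times[0,1]$ with coordinates $(u,v)$; the circle $v=0$ surrounds $l$ and $v=1$ surrounds $h$. The diagram becomes an arc in $A$ from $v=0$ to $v=1$, and conversely such an arc defines a knotoid diagram. Let $\tilde A=\mathbb R\times[0,1]$, $\tau(u,v)=(u+1,v)$, and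
\[
W=\tilde A\times[-1,1],\qquad\text{with third coordinate } z .
\]
To keep the three directions apart, \emph{left} and \emph{right} refer to $u$; \emph{below}, \emph{above}, \emph{bottom} and \emph{top} refer to $v$; \emph{over} and \emph{under} refer to $z$. The faces $z=1$ and $z=-1$ are the \emph{ceiling} and the \emph{floor}, the faces $v=0$ and $v=1$ are the \emph{$l$-wall} and the \emph{$h$-wall}, and a \emph{fiber} is a segment $\{(u,v)\}\times[-1,1]$. Using the over/under data, realize $D$ as an embedded arc in $A\times(-1,1)$. Its preimage in $W$ is a union of disjoint arcs $K_j=\tau^jK_0$, $j\in\mathbb Z$, the \emph{lifts}, each running from the $l$-wall to the $h$-wall; any one of them may be labeled $K_0$. We use the same names for their projections to $\tilde A$.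

\begin{lemma}\label{lem:inv}
For two diagrams of the same knotoid there is an orientation preserving homeomorphism of $W$ that commutes with $\tau$, preserves the ceiling, the floor and each wall, carries fibers in the walls to fibers, and carries the lift $K_j$ of the first diagram to the lift $K_j$ of the second for every $j$.
\end{lemma}

\begin{proof}
It suffices to treat one move. A Reidemeister move takes place in a disk $\mathcal D$ in the interior of $A$ and is realized by an isotopy of $A\times[-1,1]$ supported in $\mathcal D\times(-1,1)$. An isotopy of $S^2$ ends in an orientation preserving diffeomorphism $f$ carrying one diagram, with its leg and head, to the other; take the images of the small disks as small disks for the second diagram and use $f\times\mathrm{id}$. Two choices of small disks for one diagram differ by collars in which the diagram is a single arc, so they too are related by a map $f\times \mathrm{id}$ with $f$ an orientation preserving homeomorphism of $A$ preserving each boundary circle. All these maps induce the identity on $\pi_1(A)=\mathbb Z$, so their lifts commute with $\tau$. Composing a lift with a power of $\tau$,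 we make it carry $K_0$ to $K_0$.
\end{proof}

For $d\ge0$ let $c_d(D)$ be the number of crossings of $D$ that lift to crossings between $K_j$ and $K_{j+d}$, so that $c(D)=\sum_{d\ge0}c_d(D)$. The sign of a crossing is the sign of the determinant of the direction vectors (over, under) in the coordinates $(u,v)$. For $d\ge1$, a crossing counted by $c_d(D)$ has exactly one preimage that is a crossing between $K_0$ and $K_d$; let $s_d$ be the sum of the signs of the crossings between $K_0$ and $K_d$. A Reidemeister move takes place in a disk, and a disk lifts homeomorphically. So R1 changes only $c_0$; R2 creates or deletes two crossings with the same $d$ and opposite signs; R3 preserves $d$ and the sign of each of its crossings. Hence $s_d$ is an invariant of the knotoid, and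
\begin{equation}\label{eq:sd}
c_d(D)\ge |s_d|\qquad(d\ge1)
\end{equation}
for every diagram. The numbers $s_d$ also bound the height, and they make shortcuts attaining the bound rigid.

\begin{lemma}\label{lem:shortcut}
Let $N\ge1$ and $s_N\neq0$. Then the interior of every shortcut of every diagram meets the diagram in at least $N$ points. If it meets it in exactly $N$ points, the lifts of the shortcut can be numbered $\sigma_k$, $k\in\mathbb Z$, with $\tau\sigma_k=\sigma_{k+1}$, so that, writing $\Sigma_k$ for the region between $\sigma_k$ and $\sigma_{k+1}$:
\begin{enumerate}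
\item[(a)] $K_j$ meets $\sigma_k$ if and only if $k-N\le j\le k-1$, and then exactly once;
\item[(b)] $K_j$ lies right of $\sigma_k$ if and only if $j\ge k$, and left of $\sigma_k$ if and only if $j\le k-N-1$;
\item[(c)] either every $K_j$ starts in $\Sigma_j$, ends in $\Sigma_{j+N}$ and crosses the $\sigma_k$ from left to right (\emph{increasing case}), or every $K_j$ starts in $\Sigma_{j+N}$, ends in $\Sigma_j$ and crosses them from right to left (\emph{decreasing case}).
\end{enumerate}
\end{lemma}

\begin{proof}
Each $\sigma_k$ separates $\tilde A$, and $K_0$ is a compact arc transversal to the $\sigma_k$. So $K_0$ visits consecutive regions $\Sigma_p,\dots,\Sigma_q$ and meets exactly $\sigma_{p+1},\dots,\sigma_q$, while $K_N$ visits $\Sigma_{p+N},\dots,\Sigma_{q+N}$. Since $s_N\ne0$, the lifts $K_0$ and $K_N$ cross, at a point lying on no $\sigma_k$; thus they visit a common region and $p+N\le q$. The number of points of the shortcut on the diagram is $\sum_i|K_0\cap\sigma_i|\ge q-p\ge N$. In case of equality, $q-p=N$ and each of $\sigma_{p+1},\dots,\sigma_q$ is met once. Number so that $p=0$. Then $K_j$ visits $\Sigma_j,\dots,\Sigma_{j+N}$ and meets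 $\sigma_{j+1},\dots,\sigma_{j+N}$ once each, which gives (a) and (b). An arc crossing each of these separating arcs once starts in one extreme region and ends in the other, which gives (c).
\end{proof}

We describe diagrams by $\tau$-periodic pictures in $\tilde A$. The part $i\le u\le i+1$ is \emph{sheet $i$}.

\begin{example}\label{ex:hook}
Let the line $u=i$ meet one strand, $K_{i-1}$, oriented to the right. In sheet $i$ the lift $K_i$ starts on $v=0$, goes up under $K_{i-1}$, turns right, comes back down over $K_{i-1}$ and continues to the right; then $K_{i-1}$ ends on $v=1$. We call such a detour a \emph{hook}. The two crossings have (over, under) directions $((1,0),(0,1))$ and $((0,-1),(1,0))$, both of determinant $+1$. So $s_1=2$. By \eqref{eq:sd} and Lemma~\ref{lem:shortcut}, $c\ge2$ and $h\ge1$, and this diagram attains both bounds.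
\end{example}

\section{The knotoids $K_M$}\label{sec:knotoid}

Let $M\ge2$. Fix a \emph{positive long trefoil}: a diagram of an arc in a rectangle, from the left side to the right side, with three positive crossings, whose closure is the standard trefoil diagram. Its \emph{blackboard $r$-parallel} consists of $r$ parallel copies drawn in the plane. It preserves the bottom-to-top order of the strands and replaces each crossing by $r^2$ positive crossings, in which every strand crosses itself once and every two strands cross twice.

\subsection{A diagram $D'$ of height $4M$}
The line $u=i$ meets $4M$ strands, all oriented to the right; from bottom to top they are $K_{i-2},K_{i-4},\dots,K_{i-4M}$, then $K_{i-1},K_{i-3},\dots,K_{i-4M+1}$. The \emph{knotted bundle} $\mathcal X_i$ of sheet $i$ consists of the lifts $K_{i-2t}$, $0\le t\le 2M$; we call $t$ the \emph{position}, so that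
\begin{equation}\label{eq:pos}
K_j \text{ has position } (i-j)/2 \text{ in sheet } i, \text{ for } i\equiv j \bmod 2,\ j\le i\le j+4M .
\end{equation}
Its \emph{lower block} $\mathcal X_i^-$ consists of the positions $0,\dots,M-1$, its \emph{upper block} $\mathcal X_i^+$ of the positions $M,\dots,2M$. The \emph{passing bundle} $\mathcal Y_i$ consists of the $2M$ lifts $K_{i-1},K_{i-3},\dots,K_{i-4M+1}$, in this order from bottom to top. Sheet $i$ has six stages, from left to right (Figure~\ref{fig:sheet}).
\begin{enumerate}
\item[1.] \emph{Start hook.} $K_i$ starts on $v=0$, goes up under the positions $1,\dots,M-1$, turns right, comes back down over them, and continues at the bottom in position $0$.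
\item[2.] \emph{First trefoil.} The $2M+1$ strands of $\mathcal X_i$ run through the $(2M+1)$-parallel of the long trefoil.
\item[3.] \emph{First descent.} $\mathcal Y_i$, so far on top, descends under $\mathcal X_i^+$. The order is now $\mathcal X_i^-$, $\mathcal Y_i$, $\mathcal X_i^+$; a line $u=\mathrm{const}$ at this place is the \emph{eye} of sheet $i$.
\item[4.] \emph{Second descent.} $\mathcal Y_i$ descends over $\mathcal X_i^-$ to the bottom.
\item[5.] \emph{Second trefoil.} $\mathcal X_i$ runs again through the $(2M+1)$-parallel of the long trefoil.
\item[6.] \emph{End hook.} $K_{i-4M}$, in position $2M$, goes down over the positions $2M-1,\dots,M+1$, turns right, comes back up under them, and ends on $v=1$.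
\end{enumerate}
We say that a hook \emph{contains} the strands it crosses. At $u=i+1$ the order is $K_{i-1},\dots,K_{i-4M+1}$, then $K_i,K_{i-2},\dots,K_{i-4M+2}$, which is the order prescribed for $u=i+1$. So the picture is $\tau$-periodic with $\tau K_j=K_{j+1}$, and its quotient is a knotoid diagram $D'$. Let $K=K_M$ be its knotoid. The lift $K_j$ starts in sheet $j$ and ends in sheet $j+4M$; it belongs to the knotted bundle in the sheets of its own parity and to the passing bundle in the others. The line $u=i$ shows $h(D')\le4M$. Counting two trefoils, two hooks and two descents,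
\[
c(D')=6(2M+1)^2+4(M-1)+2M(M+1)+2M^2=28M^2+30M+2 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.72,yscale=0.36]
\draw[gray] (0,-1)--(16,-1) (0,9)--(16,9);
\foreach \t/\n in {1/2,2/4,3/6,4/8,5/1,6/3,7/5,8/7} \node[left] at (0,\t) {\tiny $K_{i-\n}$};
\draw[thick] (1,-1)--(1,1.5)--(1.8,1.5);
\draw[white,line width=4pt] (0.7,1)--(1.3,1);
\foreach \t in {1,...,4} \draw[thick] (0,\t)--(3,\t);
\draw[white,line width=4pt] (1.8,1.3)--(1.8,0.5);
\draw[thick] (1.8,1.5)--(1.8,0)--(3,0);
\foreach \s in {0,...,3} \draw[thick,red] (0,5+\s)--(5.5,5+\s)--(8,2+\s)--(9,2+\s);
\foreach \t in {2,3,4} {\draw[white,line width=4pt] (5.5,\t)--(8,\t+4);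
  \draw[thick] (4.6,\t)--(5.5,\t)--(8,\t+4)--(12,\t+4);}
\foreach \t in {0,1} \draw[thick] (4.6,\t)--(9,\t)--(11.5,\t+4)--(12,\t+4);
\foreach \s in {0,...,3} {\draw[white,line width=4pt] (9,2+\s)--(11.5,\s);
  \draw[thick,red] (9,2+\s)--(11.5,\s)--(16,\s);}
\draw[thick] (15.2,6.5)--(15.2,9);
\draw[white,line width=4pt] (14.9,7)--(15.5,7);
\foreach \t in {4,...,7} \draw[thick] (13.6,\t)--(16,\t);
\draw[white,line width=4pt] (14.4,7.4)--(14.4,6.7);
\draw[thick] (13.6,8)--(14.4,8)--(14.4,6.5)--(15.2,6.5);
\draw[fill=white] (3,-0.5) rectangle (4.6,4.5); \node at (3.8,2) {\small tref.};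
\draw[fill=white] (12,3.5) rectangle (13.6,8.5); \node at (12.8,6) {\small tref.};
\draw[dashed] (8.5,-1)--(8.5,9); \node[below] at (8.5,-1) {\small eye};
\node[below] at (1,-1) {\tiny $K_i$};
\end{tikzpicture}
\caption{Sheet $i$ of the periodic diagram $D'$ for $M=2$. All strands run from left to right. The knotted bundle is black, the passing bundle is red, and each box is the blackboard $5$-parallel of a positive long trefoil. The left and right sides meet $8$ strands, the eye meets $9$. There are $4\cdot3+4\cdot2=20$ crossings between black and red strands.}\label{fig:sheet}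
\end{figure}

\subsection{A diagram $D$ with fewer crossings}
Cut along the eyes instead of the lines $u=i$. In the slab between the eyes of sheets $i$ and $i+1$ let $\mathcal E=\mathcal X_i$, and let $\mathcal O=\mathcal X_{i+1}$, which is $\mathcal Y_i$ together with $K_{i+1}$; the bundle $\mathcal Y_{i+1}$ is $\mathcal E$ without $K_{i-4M}$. The slab contains the second descent of sheet $i$ ($\mathcal O$ over $\mathcal E$), the second trefoil and the end hook of sheet $i$ (only $\mathcal E$), the start hook and the first trefoil of sheet $i+1$ (only $\mathcal O$), and the first descent of sheet $i+1$ ($\mathcal E$ under $\mathcal O$). So \emph{in this slab $\mathcal O$ lies entirely over $\mathcal E$}. We may therefore isotope the planar pictures of $\mathcal O$ and of $\mathcal E$ independently in the slab, fixing its left and right sides and preserving its bottom and top sides. The only endpoints in the slab, the start of $K_{i+1}$ and the end of $K_{i-4M}$, slide along the bottom and the top side, and all other points of the strands stay away from these sides. Hence a generic such isotopy produces only moves R2 and R3 between $\mathcal O$ and $\mathcal E$.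 The slab is a fundamental domain for $\tau$, so we do the same in all slabs. Redraw as follows (Figure~\ref{fig:slab}).
\begin{itemize}
\item Left third: $\mathcal X_i^-$ runs straight at the bottom and $\mathcal X_i^+$ at the top. The lift $K_{i+1}$ comes up from $v=0$ over the $M$ strands of $\mathcal X_i^-$, and $\mathcal O$ performs its start hook and first trefoil in the middle.
\item Middle third: $\mathcal X_{i+1}^-$ moves to the bottom over $\mathcal X_i^-$, with $M^2$ crossings, and $\mathcal X_{i+1}^+$ moves to the top over $\mathcal X_i^+$, with $(M+1)^2$ crossings.
\item Right third: $\mathcal E$ performs its second trefoil and end hook in the middle, and $K_{i-4M}$ goes up to $v=1$ under the $M+1$ strands of $\mathcal X_{i+1}^+$.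
\end{itemize}
With all strands of the other family deleted, each of $\mathcal O$ and $\mathcal E$ looks as before, so this is a diagram $D$ of $K$. It has $M+M^2+(M+1)^2+(M+1)=2M^2+4M+2$ crossings of odd index difference, against $4M^2+2M$ in $D'$; the saving first appears for $M=2$, where the numbers are $18$ and $20$. The crossings of even index difference are those of the trefoils and hooks, $6(2M+1)^2+4(M-1)=24M^2+28M+2$ in number. So $c(D)=26M^2+32M+4$. The eye meets $M+2M+(M+1)$ strands, so $h(D)\le4M+1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.78,yscale=0.34]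
\draw[gray] (0,-1)--(14,-1) (0,10)--(14,10);
\draw[dashed] (0,-1)--(0,10) (14,-1)--(14,10);
\foreach \t in {0,1} \draw[thick] (0,\t)--(5.5,\t)--(8.5,\t+2)--(9,\t+2);
\foreach \t in {7,8,9} \draw[thick] (0,\t)--(5.5,\t)--(8.5,\t-3)--(9,\t-3);
\draw[thick] (12.2,4.5)--(12.2,10);
\draw[white,line width=4pt] (11.9,5)--(12.5,5);
\foreach \t in {2,...,5} \draw[thick] (10.6,\t)--(14,\t);
\draw[white,line width=4pt] (11.4,5.4)--(11.4,4.7);
\draw[thick] (10.6,6)--(11.4,6)--(11.4,4.5)--(12.2,4.5);
\draw[white,line width=4pt] (1,-0.5)--(1,1.5);
\draw[thick,red] (1,-1)--(1,3.5)--(1.8,3.5);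
\draw[white,line width=4pt] (0.7,3)--(1.3,3);
\foreach \t in {3,...,6} \draw[thick,red] (0,\t)--(3,\t);
\draw[white,line width=4pt] (1.8,3.3)--(1.8,2.5);
\draw[thick,red] (1.8,3.5)--(1.8,2)--(3,2);
\foreach \t in {2,3} {\draw[white,line width=4pt] (5.5,\t)--(8.5,\t-2);
  \draw[thick,red] (4.6,\t)--(5.5,\t)--(8.5,\t-2)--(14,\t-2);}
\foreach \t in {4,5,6} {\draw[white,line width=4pt] (5.5,\t)--(8.5,\t+3) (11.9,\t+3)--(12.5,\t+3);
  \draw[thick,red] (4.6,\t)--(5.5,\t)--(8.5,\t+3)--(14,\t+3);}
\draw[fill=white] (3,1.5) rectangle (4.6,6.5); \node at (3.8,4) {\small tref.};
\draw[fill=white] (9,1.5) rectangle (10.6,6.5); \node at (9.8,4) {\small tref.};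
\end{tikzpicture}
\caption{The slab between two consecutive eyes (dashed) in the periodic diagram $D$ for $M=2$. The red strands lie over the black ones, and each box is the blackboard $5$-parallel of a positive long trefoil. There are $2+4+9+3=18$ crossings between black and red strands.}\label{fig:slab}
\end{figure}

\subsection{Even index differences and the height}
The crossings in the trefoils are positive. In both kinds of hook one strand goes up under, or down over, right-going strands, and these crossings are positive by the computation in Example~\ref{ex:hook}. So $s_d=c_d(D)$ for even $d>0$. Each strand crosses itself three times in each trefoil and nowhere else, so $c_0(D)=6(2M+1)=12M+6$. By \eqref{eq:sd}, \emph{every} diagram $D^*$ of $K$ satisfies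
\begin{equation}\label{eq:even}
\sum_{d>0\ \mathrm{even}}c_d(D^*)\ \ge\ (24M^2+28M+2)-(12M+6)=24M^2+16M-4 .
\end{equation}
The lifts $K_0$ and $K_{4M}$ have only sheet $4M$ in common. There they have positions $2M$ and $0$, so neither is contained in the hook of the other, and they cross six times in each trefoil. Thus $s_{4M}=12\ne0$, Lemma~\ref{lem:shortcut} gives $h(K)\ge4M$, and $h(K)=h(D')=4M$.

\subsection{Odd index differences}
No invariant of $K$ can force about $4M^2$ crossings of odd index difference, because $D$ has only about $2M^2$. The bound must use the height. We group the even lifts in pairs, one from the lower and one from the upper block. In $D'$ a strand of the passing bundle crosses both members of such a pair within one sheet; in the middle third of a slab of $D$ it crosses only one. The following proposition says that every diagram of height $4M$ behaves like $D'$.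

\begin{proposition}\label{prop:main}
Let $M\ge4$, let $D^*$ be a diagram of $K_M$ with a shortcut whose interior meets it in exactly $4M$ points, and number the lifts $\sigma_k$ as in Lemma~\ref{lem:shortcut} with $N=4M$. Put $\alpha=K_0$, $\beta=K_{-2M}$. Let $k$ be even with $4\le k\le 2M-4$, and let $m$ be odd with $k-4M<m<k$. Then in the region $\Sigma_k$ the lift $K_m$ has at least two crossings with $\alpha\cup\beta$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]
Part (1) and the crossing counts of $D$ and $D'$ are established above. Let $D^*$ have height $4M$. The crossings of $D^*$ correspond bijectively to the crossings in $\Sigma_0$. Apply $\tau^{-k}$ to the proposition: in $\Sigma_0$, each of the $2M$ lifts $K_{-1},K_{-3},\dots,K_{-4M+1}$ has at least two crossings with $K_{-k}\cup K_{-k-2M}$, for each of the $M-3$ even numbers $k\in[4,2M-4]$. Since $k\le 2M-4$ and $k+2M\ge2M+4$, the pairs $\{-k,-k-2M\}$ are disjoint for different $k$, so no crossing is counted twice. All these crossings have odd index difference, so with \eqref{eq:even}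
\[
c(D^*)\ge (24M^2+16M-4)+4M(M-3)=28M^2+4M-4 .
\]
This proves (3). For $M\ge15$ the bound exceeds $c(D)$, so $h(D)\neq4M$; as $4M\le h(D)\le 4M+1$, we get $h(D)=4M+1$.
\end{proof}

The condition $M\ge15$ is used only in this last comparison: the quadratic gain $2M^2$ must beat the linear terms lost by discarding $c_0(D^*)$ and the values of $k$ near the ends of the range. The rest of the paper proves Proposition~\ref{prop:main}; its notation is fixed from now on.

\section{The disks cut out by a minimal shortcut}\label{sec:disks}

To detect crossings of $K_m$ with $\alpha$ and $\beta$ we regard $K_m$ as a loop in the complement of $S=\alpha\cup\beta$.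

\subsection{The group $G$}
Let $G=\pi_1(W\setminus S)$. The ceiling is contractible and serves as the base point: a path with both ends on the ceiling defines an element of $G$. Paths are composed from left to right. The floor is contractible too, so a path ending on the floor may be followed by any path starting on the floor.

At a point of $S$ that is not a crossing of $S$, the \emph{direct meridian} is the loop that descends from the ceiling along a fiber just to the right-hand side of the oriented strand, passes under the strand, and returns along a fiber on its left-hand side. It does not change as the point moves along the strand until the strand passes under $S$. The direct meridians are the generators of the Wirtinger presentation of $G$, which has one conjugation relation for each crossing of $S$. Hence the direct meridians of $\alpha$ are conjugate to each other; their conjugates are the \emph{meridians} of $\alpha$, and any small loop around $\alpha$, joined to the ceiling by any path, is a meridian of $\alpha$ or the inverse of one. The same holds for $\beta$. The abelianization is $H_1(G)=\mathbb Z^2$, with meridians of $\alpha$ and $\beta$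 mapping to $(1,0)$ and $(0,1)$.

Let $\omega$ be a path in $W\setminus S$ whose ends do not project to the projection of $S$. Joining the ends to the ceiling along fibers gives an element $[\omega]\in G$. Pushing $\omega$ up to the ceiling between undercrossings gives the \emph{Wirtinger rule}: $[\omega]$ is the product, along $\omega$, over the crossings where $\omega$ passes under $S$, of the direct meridian of the overpassing strand raised to the sign of the crossing. If $\omega$ is cut at a point not projecting to $S$, then $[\omega]$ is the product of the classes of the pieces.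

For $u$ not the coordinate of an endpoint of $S$, let $\phi_l(u)$ and $\phi_h(u)$ be the fibers at $u$ in the $l$-wall and in the $h$-wall, oriented from the ceiling to the floor. Up to homotopy, $\phi_l(u)$ changes only when $u$ passes the start of $\alpha$ or $\beta$, and $\phi_h(u)$ only when $u$ passes an end. Write $\phi_l(\pm\infty)$, $\phi_h(\pm\infty)$ for the values at $u\gg0$ and $u\ll0$. Far from $S$ the two walls are joined by a disk missing $S$, so $\phi_l(-\infty)\simeq\phi_h(-\infty)$ and $\phi_l(+\infty)\simeq\phi_h(+\infty)$. Put
\[
\delta=\phi_l(+\infty)\,\phi_h(-\infty)^{-1}=\phi_l(+\infty)\,\phi_l(-\infty)^{-1}\in G .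
\]
The second expression passes in direction $(-1,0)$ under the initial segments of $\alpha$ and $\beta$, which have direction $(0,1)$. Both crossings are positive, so $\delta\mapsto(1,1)$ in $H_1(G)$.

The homeomorphism of Lemma~\ref{lem:inv} identifies the groups $G$ defined by two diagrams of $K$, and it preserves $\delta$, the classes $[K_j]$ for $j\ne0,-2M$, and the sets of meridians of $\alpha$ and of $\beta$. (It does not preserve direct meridians.) This is the bridge used throughout: \emph{$G$, $\delta$ and $[K_j]$ are computed from $D'$, while the subgroups defined next come from $D^*$.}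

\subsection{Splittings}
For $1\le\kappa\le2M$ let $P_\kappa=\sigma_\kappa\times[-1,1]$. By Lemma~\ref{lem:shortcut}(a), the disk $P=P_\kappa$ meets $\alpha$ and $\beta$ once each; this is the first use of the hypothesis that the shortcut is minimal. Let $L_P,R_P,U_P\subset G$ be the images of the fundamental groups of the part of $W\setminus S$ left of $P$, the part right of $P$, and $P\setminus S$.

Recall the \emph{loop theorem}: if $\mathcal F$ is a connected surface in the boundary of a $3$-manifold $\mathcal M$ and $\pi_1\mathcal F\to\pi_1\mathcal M$ is not injective, then some simple closed curve in $\mathcal F$ that is not contractible in $\mathcal F$ bounds a disk in $\mathcal M$.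

\begin{lemma}\label{lem:split}
Let $P=P_\kappa$, $1\le\kappa\le 2M$.
\begin{enumerate}
\item[(a)] $G=L_P*_{U_P}R_P$; in particular $L_P\cap R_P=U_P$.
\item[(b)] $U_P=\langle m_\alpha,m_\beta\rangle$ with meridians $m_\alpha,m_\beta$ of $\alpha,\beta$, and $\delta=m_\alpha m_\beta$ or $\delta=m_\beta m_\alpha$.
\item[(c)] $[K_j]\in R_P$ for $j\ge\kappa$, and $[K_j]\in L_P$ for $j\le\kappa-4M-1$, $j\neq-2M$. In the decreasing case, $[K_j]\in R_PL_P$ for every lift $K_j\ne\alpha,\beta$ that meets $P$.
\item[(d)] If $Q=P_{\kappa+1}$ and $\kappa+1\le 2M$, then $L_P\subset L_Q$ and $R_Q\subset R_P$.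
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A simple closed curve in $P\setminus S$ that is not contractible there encloses one or both punctures, so its class in $H_1(G)$ is one of $\pm(1,0)$, $\pm(0,1)$, $(\pm1,\pm1)$, and it bounds no disk in $W\setminus S$. Apply the loop theorem to each side with an open tubular neighborhood of $S$ removed: $\pi_1(P\setminus S)$ injects into the fundamental groups of both sides, and van Kampen's theorem gives the amalgam.

(b) Let $\phi_l(P),\phi_h(P)$ be the fibers of $P$ in the two walls; the boundary loop of $P$ is $\phi_l(P)\phi_h(P)^{-1}$. In the increasing case the starts of $\alpha,\beta$ lie left of $P$ and the ends lie right of $P$, so the loop is $\phi_l(+\infty)\phi_h(-\infty)^{-1}=\delta$. In the decreasing case it is $\phi_l(-\infty)\phi_h(+\infty)^{-1}=\phi_h(-\infty)\phi_l(+\infty)^{-1}=\delta^{-1}$. In a twice punctured disk the boundary loop is a product $n_1n_2$ of generators, one around each puncture. Comparing classes in $H_1(G)$, both $n_i$ are meridians in the first case, and both are inverses of meridians in the second, where $\delta=n_2^{-1}n_1^{-1}$.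

(c) The first two claims follow from Lemma~\ref{lem:shortcut}(b). For the third, cut $K_j$ at its only point on $P$; this point is not a crossing, and the fiber through it lies in $P$. (d) The left side of $P$ is contained in the left side of $Q$, and the right side of $Q$ in the right side of $P$.
\end{proof}

The next lemma translates ``at most one crossing'' into algebra.

\begin{lemma}\label{lem:one}
Let $P=P_k$, $Q=P_{k+1}$, and assume the increasing case. If $K_m$ has at most one crossing with $S$ in $\Sigma_k$, then $[K_m]\in L_PR_Q$.
\end{lemma}

\begin{proof}
Since $k+1-4M\le m\le k-1$, the lift $K_m$ crosses $P$ and then $Q$, once each. Cut it at these two points $p,q$. The first piece has its class in $L_P$, the last in $R_Q$, so it suffices to show that the class of the middle piece $\omega$ lies in $U_PU_Q$. If $\omega$ never passes under $S$, then $[\omega]=1$. Otherwise its only crossing with $S$ is an undercrossing, so $\omega$ can be pushed along fibers into the floor. Then $[\omega]$ is represented by the fiber through $p$ downward, a path in the floor, and the fiber through $q$ upward. The floor is simply connected, so we may choose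 the path along the floor edge of $P$ to the $l$-wall, along the $l$-wall, and along the floor edge of $Q$. Therefore $[\omega]=u\cdot\phi_l(P)\phi_l(Q)^{-1}\cdot u'$, where $u\in U_P$ is the loop (down through $p$, floor edge of $P$, $\phi_l(P)^{-1}$) and $u'\in U_Q$ is the loop ($\phi_l(Q)$, floor edge of $Q$, up through $q$). The arcs $\alpha,\beta$ start in $\Sigma_0$ and $\Sigma_{-2M}$, not in $\Sigma_k$, so $\phi_l(P)\phi_l(Q)^{-1}=1$.
\end{proof}

\section{Trefoil boxes and a model computation}\label{sec:model}

\subsection{Normal forms}
Let $\Gamma$ be the amalgam of groups $\Gamma_i$ over a common subgroup $H$. A word $g_1\cdots g_n$ is \emph{reduced} if $g_r\in\Gamma_{i_r}\setminus H$ and $i_r\ne i_{r+1}$ for all $r$. The normal form theorem says that a reduced word is not in $H$ if $n\ge1$, and lies in no $\Gamma_i$ if $n\ge2$. In a free product ($H=1$), a reduced word $g_1g_2$ of length two is not conjugate into a factor, and every element of finite order is conjugate into a factor.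

\subsection{The trefoil group}
Let $B=\langle p,q\mid p^2=q^3\rangle$ be the group of the trefoil and $\partial\in B$ a meridian; $\partial$ normally generates $B$ and generates the abelianization $\mathbb Z$.
\begin{enumerate}
\item[(B1)] \emph{$\zeta=p^2$ is central and $\zeta\notin\langle\partial\rangle$.} It commutes with $p$ and $q$, and $\zeta\ne1$ because $p\mapsto3$, $q\mapsto2$ sends it to $6\in\mathbb Z$. The image of $\partial$ in $B/\langle\zeta\rangle=\mathbb Z_2*\mathbb Z_3$ has infinite order, since otherwise it would be conjugate into one factor and could not normally generate. So $\zeta=\partial^n$ forces $n=0$ and $\zeta=1$, which is false.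
\item[(B2)] \emph{The second commutator subgroup $B''$ is not cyclic.} The trefoil is fibered of genus one, so $B'$ is free of rank $2$, and the commutator subgroup of such a group is not cyclic.
\item[(B3)] \emph{The fundamental group of the boundary torus of the exterior injects into $B$}, as for every nontrivial knot.
\end{enumerate}

\subsection{Trefoil boxes}
A \emph{straight disk} is a set $\{u\}\times[0,1]\times[-1,1]$ whose projection contains no crossing and no endpoint. A \emph{trefoil box} is the part $\mathcal B$ of $W$ between straight disks $d$ (left) and $d'$ (right) such that $S\cap\mathcal B$ is the blackboard $r$-parallel of the long trefoil, $r\in\{1,2\}$. Let $\partial=\phi_l(u)\phi_h(u)^{-1}$ be the common boundary loop of $d$ and $d'$.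

\begin{lemma}\label{lem:box}
There are a trefoil group $B\subset\pi_1(\mathcal B\setminus S)$ with meridian $\partial$ and an element $x\in B$ such that:
\begin{enumerate}
\item[(a)] $\pi_1(\mathcal B\setminus S)=\pi_1(d\setminus S)*_{\langle\partial\rangle}B$;
\item[(b)] if a strand of $S\cap\mathcal B$ has direct meridian $s$ at $d$, its direct meridian at $d'$ is $x^{-1}sx$;
\item[(c)] $x$ commutes with $\partial$, and $x\notin\langle\partial\rangle$;
\item[(d)] an arc running through $\mathcal B$ blackboard parallel to $S\cap\mathcal B$, entering below or above all strands of $S\cap\mathcal B$, has class $x$.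
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal N\cong E\times[0,1]$ be a thin tube around the flat band spanned by the strands, with $E$ a disk, $E\times0\subset d$, $E\times1\subset d'$, and with the product structure given by the blackboard: the strands are $\{\text{point}\}\times[0,1]$, and $E\times 0$ is identified with $E\times1$ by translation in $u$. The closure $\mathcal M$ of $\mathcal B\setminus\mathcal N$ is a trefoil exterior; let $B$ be its group. The loop $\partial$ is homotopic in the annulus $d\cap \mathcal M$ to $\partial E\times0$, so it is a meridian. The space $(E\setminus S)\times[0,1]$ deformation retracts onto $((E\setminus S)\times0)\cup(\partial E\times[0,1])$, so $\mathcal B\setminus S$ deformation retracts onto $(d\setminus S)\cup\mathcal M$. The intersection is the annulus $d\cap\mathcal M$, and van Kampen's theorem gives (a).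

For $e$ in the half of $\partial E$ facing the ceiling, let $x$ be the class of $\{e\}\times[0,1]$ with both ends joined to the ceiling along fibers. Moving $e$ within this half is a homotopy, so $x$ does not depend on $e$. Taking for $e$ one of the two ends of this half circle and pushing it away from the band in the plane of the diagram gives (d). For (b), take $e$ directly over the strand. The direct meridian at $d$ is (down to $e\times0$)(a loop $\nu\times0$ in $E\setminus S$)(up), and the one at $d'$ is (down to $e\times1$)($\nu\times1$)(up). In $x^{-1}sx$ the fiber segments at $d$ cancel, leaving $\nu\times0$ transported along $\{e\}\times[0,1]$, which is $\nu\times1$.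

The loop $\partial$ goes down at $v=0$, along the floor, and up at $v=1$, so it is the product of the direct meridians from bottom to top, both at $d$ and at $d'$. With (b) this gives $x^{-1}\partial x=\partial$. Finally, $x$ is represented by a curve on the torus $\partial\mathcal M$ meeting the meridian $\partial E\times\frac12$ once, so $x$ and $\partial$ form a basis of the fundamental group of the torus, and (B3) gives $x\notin\langle\partial\rangle$.
\end{proof}

\subsection{The model}
Consider two consecutive trefoil boxes for the pair, $\alpha$ below $\beta$, bounded by straight disks $d,d',d''$, and an arc $\omega$ that enters above the pair, descends under $\beta$ and over $\alpha$ between the two trefoils, and leaves below the pair. We shall see that this is what remains of sheet $k$ of $D'$ when all lifts except $\alpha,\beta,K_m$ are deleted. Let $U=\langle a,b\rangle$ be the group of $d\setminus S$, so $\partial=ab$, and let $x,y$ be the elements given by Lemma~\ref{lem:box} for the two boxes. The groups of $d'$ and $d''$ are $x^{-1}Ux$ and $(xy)^{-1}U(xy)$, and the Wirtinger rule gives $[\omega]=x^{-1}b^{-1}x$, since descending under a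 right-going strand is a negative crossing. Suppose the disks $P,Q$ of Lemma~\ref{lem:one} were $d$ and $d''$. The proof of that lemma shows that an arc from $d$ to $d''$ with at most one crossing has its class in $U\cdot(xy)^{-1}U(xy)$, and moving the ends of $\omega$ inside $d$ and $d''$ only multiplies its class by elements of these two groups. The following lemma is therefore the obstruction.

\begin{lemma}\label{lem:model}
Let $U$ be free on $a,b$, let $\delta=ab$, and let $\Gamma=U*_{\langle\delta\rangle}C$ for a group $C$. Let $x,y\in C\setminus\langle\delta\rangle$ commute with $\delta$. Then $x^{-1}b^{-1}x\notin U\cdot(xy)^{-1}U(xy)$.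
\end{lemma}

\begin{proof}
Suppose $x^{-1}b^{-1}x=\lambda\,(xy)^{-1}u\,(xy)$ with $\lambda,u\in U$. If $u\in\langle\delta\rangle$, it commutes with $xy$, and $\lambda=x^{-1}\cdot b^{-1}\cdot xu^{-1}$ is a reduced word of length $3$. If $u\notin\langle\delta\rangle$, then
\[
\lambda=x^{-1}\cdot b^{-1}\cdot xy^{-1}x^{-1}\cdot u^{-1}\cdot xy ,
\]
where $xy^{-1}x^{-1}\notin\langle\delta\rangle$ because $x$ commutes with $\delta$ and $y\notin\langle\delta\rangle$; this word is reduced of length $5$, or of length $4$ after absorbing $xy$ into $u^{-1}$ if $xy\in\langle\delta\rangle$. In all cases $\lambda\notin U$.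
\end{proof}

Both trefoils are needed: for $x=1$ the element lies in $U$, for $y=1$ it lies in $(xy)^{-1}U(xy)$. Geometrically, the obstruction disappears as soon as one of the two disks can be taken between the trefoils, at the eye, where $\omega$ already lies between $\alpha$ and $\beta$. This is what happens in the diagram $D$. It remains to show that the disks $P_k$ and $P_{k+1}$, which live in an unknown diagram, have the groups of $d$ and $d''$, and that the parts of $W$ outside the two boxes do not help.

\section{The group $G$ and the classes of the lifts}\label{sec:group}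

In this section everything is read off from $D'$.

\subsection{The pair $\alpha\cup\beta$}
By \eqref{eq:pos}, $\alpha$ has position $i/2$ in the even sheets $0\le i\le4M$, and $\beta$ has position $M+i/2$ in the even sheets $-2M\le i\le2M$. Thus, for even $i$,
\begin{equation}\label{eq:blocks}
\begin{array}{llll}
i<0:\ \beta\in\mathcal X_i^-; & 0\le i\le 2M-2:\ \alpha\in\mathcal X_i^-,\ \beta\in\mathcal X_i^+;\\
i=2M:\ \alpha,\beta\in\mathcal X_i^+; & i>2M:\ \alpha\in\mathcal X_i^+,
\end{array}
\end{equation}
as long as the lift named is present in sheet $i$. No hook of $\alpha$ or $\beta$ contains the other: at the start of $\alpha$ (sheet $0$) $\beta$ has position $M$, at the end of $\beta$ (sheet $2M$) $\alpha$ has position $M$, and at the start of $\beta$ and the end of $\alpha$ the other lift is absent. In odd sheets both run side by side in the passing bundle. So the diagram of $S$ is as follows: $\beta$ runs alone through $2M$ trefoils (sheets $-2M,\dots,-2$); $\alpha$ starts below it; the pair runs, $\alpha$ below $\beta$, through $2M+2$ trefoils (sheets $0,2,\dots,2M$); $\beta$ ends at the top; $\alpha$ runs alone through $2M$ trefoils (sheets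 $2M+2,\dots,4M$). There are no other crossings.

Number the trefoils of the pair $0,1,\dots,2M+1$, so that for even $j$ the trefoils $j$ and $j+1$ are the first and the second trefoil of sheet $j$. Let $B_n$ and $x_n$ be given by Lemma~\ref{lem:box} for a box around trefoil $n$. Let $d_n$, $0\le n\le2M+2$, be straight disks meeting both $\alpha$ and $\beta$, with $d_n$ before and $d_{n+1}$ after trefoil $n$. For even $j$ the disk $d_{j+1}$ may be taken at the eye of sheet $j$. Let $a_n,b_n$ be the direct meridians at $d_n$ and $U_n=\langle a_n,b_n\rangle\subset G$. Between consecutive trefoils $S$ has no crossing, so $a_n,b_n$ are the direct meridians everywhere between trefoils $n-1$ and $n$. Both starts lie left of $d_n$ and both ends right, so the boundary loop of $d_n$ is $\delta$, and $\delta=a_nb_n$. We write $a=a_0$, $b=b_0$, $U=U_0$, we use the index $*$ for $2M+2$, and for $p\le q$ we put $x_{p,q}=x_px_{p+1}\cdots x_{q-1}$. By Lemma~\ref{lem:box}(b),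
\begin{equation}\label{eq:conj}
a_q=x_{p,q}^{-1}a_p\,x_{p,q},\qquad b_q=x_{p,q}^{-1}b_p\,x_{p,q},\qquad U_q=x_{p,q}^{-1}U_p\,x_{p,q}.
\end{equation}

Where $\beta$ is alone, its direct meridian between trefoils is the boundary loop of a straight disk, which does not change from one trefoil to the next; and the start of $\alpha$ does not cross $\beta$. So this meridian is always $b$. In the same way, where $\alpha$ is alone, its direct meridian between trefoils is $a_*$. Let $C_-$ be the amalgam over $\langle b\rangle$ of the $2M$ trefoil groups of the boxes of $\beta$ alone, $C_+$ the amalgam over $\langle a_*\rangle$ of the $2M$ trefoil groups of the boxes of $\alpha$ alone, $C$ the amalgam of $B_0,\dots,B_{2M+1}$ over $\langle\delta\rangle$, and $C_+'=x_{0,*}C_+x_{0,*}^{-1}$, which contains $a$.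

\begin{lemma}\label{lem:star}
The group $U$ is free on $a,b$, and $G$ is obtained from $U$ by amalgamating $C$ along $\langle\delta\rangle$, $C_-$ along $\langle b\rangle$, and $C'_+$ along $\langle a\rangle$. The images of $C$, $C_-$, $C_+'$ in $H_1(G)$ are generated by $(1,1)$, $(0,1)$, $(1,0)$. Moreover, $x_{p,q}\notin\langle\delta\rangle$ for $p<q$.
\end{lemma}

\begin{proof}
We build $W\setminus S$ from left to right. Let $\Gamma$ be the group of the part left of a straight disk $d$, and let a trefoil box follow. By van Kampen's theorem and Lemma~\ref{lem:box}(a), the new group is the pushout of $\Gamma\leftarrow\pi_1(d\setminus S)\to\pi_1(d\setminus S)*_{\langle\partial\rangle}B$, which is $\Gamma*_{\langle\partial\rangle}B$; here $\partial$ has infinite order because its class in $H_1(G)$ is nonzero. A region between straight disks without crossings of $S$ has the free group on the direct meridians as its group. Thus the part up to the last trefoil of $\beta$ alone has group $C_-$; adding the region up to $d_0$, whose group is free on $a,b$ and which is attached along $\langle b\rangle$, gives $C_-*_{\langle b\rangle}U$; adding the trefoils of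 the pair gives $\Gamma_*=C_-*_{\langle b\rangle}U*_{\langle\delta\rangle}C$; the region where $\beta$ ends changes nothing, since its group is that of $d_*\setminus S$; and the trefoils of $\alpha$ alone give $G=\Gamma_**_{\langle a_*\rangle}C_+$. Conjugating this decomposition by $x_{0,*}\in\Gamma_*$ yields $G=\Gamma_**_{\langle a\rangle}C_+'$. Each trefoil group is normally generated by its meridian, which gives the images in homology. By Lemma~\ref{lem:box}(c), $x_{p,q}$ is a reduced word in $C$.
\end{proof}

\subsection{Even lifts}
An even lift crosses $S$ only in hooks and in trefoils of even sheets; its other crossings are with odd lifts.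

\begin{lemma}\label{lem:even}
Let $j$ be even, $2\le j\le2M-2$. Then
\[
[K_j]=x_{j,*}\,\psi_+,\qquad [K_{j-4M}]=\psi_-\,x_{0,j+2},
\]
where $\psi_+\in C_+\setminus\langle a_*\rangle$ commutes with $a_*$, and $\psi_-\in C_-\setminus\langle b\rangle$ commutes with $b$.
\end{lemma}

\begin{proof}
We follow $K_j$, using \eqref{eq:pos}. Its start hook in sheet $j$ contains $\alpha$ (position $j/2\in[1,M-1]$) but not $\beta$ (position $M+j/2$); the one undercrossing contributes $a_j$. In the even sheets $i=j,\dots,2M$ it has position $(i-j)/2<i/2$, so it runs parallel to the pair, below it, through the trefoils $j,\dots,2M+1$; by Lemma~\ref{lem:box}(d) this contributes $x_{j,*}$. The end hook of $\beta$ does not contain it (position $M-j/2<M$). It then runs parallel to $\alpha$ through the $2M$ trefoils of $\alpha$ alone, contributing elements $y_1,\dots,y_{2M}$ of the $2M$ factors of $C_+$ which commute with $a_*$ and are not in $\langle a_*\rangle$. The end hook of $\alpha$ in sheet $4M$ contains it (position $2M-j/2\in[M+1,2M-1]$) and contributes $a_*$. After that, $S$ is absent. As $a_jx_{j,*}=x_{j,*}a_*$, we may take $\psi_+=a_*y_1\cdots y_{2M}a_*$, which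 is a reduced word in $C_+$ once the two letters $a_*$ are absorbed.

The lift $K_{j-4M}$ starts in sheet $j-4M<-2M$, before $\beta$. The start hook of $\beta$ in sheet $-2M$ contains it (position $M-j/2\in[1,M-1]$) and contributes $b$. It runs parallel to $\beta$ through the $2M$ trefoils of $\beta$ alone, contributing elements $y'_1,\dots,y'_{2M}$ of the factors of $C_-$ which commute with $b$ and are not in $\langle b\rangle$. The start hook of $\alpha$ does not contain it (position $2M-j/2\ge M+1$). In the even sheets $i=0,\dots,j$ its position $2M+(i-j)/2$ exceeds $M+i/2$, so it runs parallel to the pair, above it, through the trefoils $0,\dots,j+1$, contributing $x_{0,j+2}$. Its own end hook in sheet $j$ contains $\beta$ (position $M+j/2\in[M+1,2M-1]$) but not $\alpha$ (position $j/2$), and contributes $b_{j+2}$. As $x_{0,j+2}b_{j+2}=bx_{0,j+2}$, we may take $\psi_-=by'_1\cdots y'_{2M}b$.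
\end{proof}

The hooks thus enter the argument only through powers of meridians absorbed in $\psi_\pm$, and through the term $4(M-1)$, which occurs both in $c(D)$ and in \eqref{eq:even}.

\subsection{Odd lifts}

\begin{lemma}\label{lem:odd}
Let $m$ be odd. Then $[K_m]$ is the product, in this order, of: a power of $b$; the elements $b_{i+1}^{-1}$, one for each even $i\in[0,2M-2]$ with $m<i<m+4M$, in increasing order of $i$, with powers of $\delta$ inserted before, between and after them; a power of $a_*$. The power of $b$ is trivial if $m>0$, and the power of $a_*$ is trivial if $m+4M<2M$.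
\end{lemma}

\begin{proof}
Hooks and trefoils involve lifts of one parity only, so $K_m$ crosses $S$ only in descents. In an even sheet $i$ with $m<i<m+4M$ it belongs to $\mathcal Y_i$ and passes under $\mathcal X_i^+$, between the two trefoils, with negative crossings. By \eqref{eq:blocks} the contribution is: $1$ if $i<0$ or $i>4M$; $b_{i+1}^{-1}$ if $0\le i\le2M-2$; $b_{2M+1}^{-1}a_{2M+1}^{-1}=\delta^{-1}$ if $i=2M$; $a_*^{-1}$ if $2M<i\le4M$. In an odd sheet $i$, those of $\alpha,\beta$ that are present belong to $\mathcal Y_i$, and $K_m$ passes under them, with positive crossings and from below to above, exactly when $K_m\in\mathcal X_i^-$. The contribution is then $b$ if $-2M<i<0$; $a_{i+1}b_{i+1}=\delta$ if $0<i<2M$; $a_*$ if $2M<i<4M$. Multiply in the order of the sheets $m,\dots,m+4M$.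
\end{proof}

\section{Two trees}\label{sec:trees}

The group $G$ now has two decompositions: the visible one of Lemma~\ref{lem:star}, and the unknown one of Lemma~\ref{lem:split}(a). To compare them we let $G$ act on the corresponding trees. The key point will be that the \emph{edges} of the unknown tree are canonically the \emph{vertices} of one type of the visible tree.

\subsection{Facts from Bass--Serre theory}
An amalgam $G=L*_HR$ acts on a tree whose vertices are the cosets $gL$, $gR$ and whose edges are the cosets $gH$, the edge $gH$ joining $gL$ to $gR$. Similarly, for the decomposition of Lemma~\ref{lem:star}, $G$ acts on a tree $\mathcal T$ with vertices $g[U]$, $g[C]$, $g[C_-]$, $g[C_+']$ (the cosets of these subgroups) and edges the cosets of $\langle\delta\rangle$, $\langle b\rangle$, $\langle a\rangle$, joining $g[U]$ to $g[C]$, $g[C_-]$, $g[C_+']$ respectively. The stabilizer of the coset $gH$ is $gHg^{-1}$. Conversely, a group acting on a tree with a single edge as fundamental domain, the two endpoints lying in different orbits, is the amalgam of the two vertex stabilizers over the edge stabilizer. In all these actions no edge is inverted.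 Then an element $g$ is either \emph{elliptic}, and its fixed point set $\operatorname{Fix}(g)$ is a subtree, or \emph{hyperbolic}, and it translates along a unique invariant line, its axis. An element commuting with $g$ preserves $\operatorname{Fix}(g)$, respectively the axis. A path in a tree without backtracking is the geodesic between its ends, and a closed walk traverses every edge an even number of times. Finally, if a group is generated by finitely many elements $s_i$ such that all $s_i$ and all $s_is_j$ have fixed points, then it has a fixed point \cite[I.6.5, Corollary 2 to Proposition 26]{serre}.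

\subsection{Levels}
A \emph{level} is a conjugate of $U$ in $G$; by \eqref{eq:conj} every $U_n$ is a level. The vertices $g[U]$ of $\mathcal T$ are the \emph{$U$-vertices}. Edge stabilizers in $\mathcal T$ are cyclic and $U$ is not, so $U$ fixes only $[U]$. Hence $U$ is its own normalizer, and $g[U]\mapsto gUg^{-1}$ is a bijection from $U$-vertices to levels. An element of $C\cap gUg^{-1}$ fixes the first edge of the geodesic from $[C]$ to $g[U]$, so
\begin{equation}\label{eq:CcapU}
C\cap gUg^{-1}\subset c\langle\delta\rangle c^{-1}\ \text{ for some } c\in C,\qquad C\cap U=\langle\delta\rangle .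
\end{equation}
Let $Z$ be the centralizer of $\delta$ in $C$. It contains all $x_n$.

\begin{lemma}\label{lem:levels}
\begin{enumerate}
\item[(a)] The levels containing $\delta$ are the groups $zUz^{-1}$, $z\in Z$. They are adjacent to $[C]$ in $\mathcal T$, and $zUz^{-1}\cap C=\langle\delta\rangle$.
\item[(b)] All levels containing $a_n$, among them $U_n$, are adjacent to the vertex $c_n^+=x_{0,n}^{-1}[C_+']$, whose stabilizer is $x_{n,*}C_+x_{n,*}^{-1}$. All levels containing $b_n$, among them $U_n$, are adjacent to $c_n^-=x_{0,n}^{-1}[C_-]$.
\item[(c)] The levels $U_0,U_1,\dots,U_{2M+2}$ are pairwise distinct.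
\end{enumerate}
\end{lemma}

\begin{proof}
Let $s\in\{\delta,a,b\}$ and let $C_s$ be the corresponding group $C$, $C'_+$, $C_-$. The edges at $[U]$ have stabilizers $y\langle s'\rangle y^{-1}$ with $y\in U$, $s'\in\{\delta,a,b\}$. If $s$ fixes such an edge, then $s=ys'^{\,n}y^{-1}$; comparing the classes $(1,1),(1,0),(0,1)$ gives $s'=s$, $n=1$. Since $s$ belongs to a basis of the free group $U$, its centralizer in $U$ is $\langle s\rangle$, so $y\in\langle s\rangle$. Thus the only edge at $[U]$ fixed by $s$ is the one leading to $[C_s]$. Now let $s$ fix a $U$-vertex $g[U]\ne[U]$, hence the geodesic from $[U]$ to it. The geodesic begins $[U],[C_s],c[U]$ with $c\in C_s$ and $s\in c\langle s\rangle c^{-1}$; by homology, $c$ centralizes $s$. Translating by $c$, the only edge at $c[U]$ fixed by $s$ leads back to $[C_s]$, so $g[U]=c[U]$. This proves (a), the converse inclusion being immediate and $zUz^{-1}\cap C=z(U\cap C)z^{-1}$. It also proves (b) for $n=0$; translate by $x_{0,n}^{-1}$ and use $x_{0,*}=x_{0,n}x_{n,*}$. For (c), $U_p=U_q$ with $p<q$ gives $x_{p,q}\in U_p\cap C=\langle\delta\rangle$ by \eqref{eq:conj} and self-normalization, contrary to Lemma~\ref{lem:star}.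
\end{proof}

\begin{lemma}\label{lem:UP}
For $P=P_\kappa$, $1\le\kappa\le2M$, the group $U_P$ is a level containing $\delta$.
\end{lemma}

\begin{proof}
The elements $m_\alpha,m_\beta$ of Lemma~\ref{lem:split}(b) are conjugate to $a,b$, and $m_\alpha m_\beta$, $m_\beta m_\alpha$ are conjugate to $\delta$. All are elliptic on $\mathcal T$, so $U_P$ fixes a vertex by the result quoted from \cite{serre}. Since $U_P$ maps onto $H_1(G)=\mathbb Z^2$ while $C,C_-,C_+'$ have cyclic images, this is a $U$-vertex: $U_P\subset gUg^{-1}$. We must prove equality.

First, if $u\in U$ is conjugate in $G$ to $s\in\{\delta,a,b\}$, it is conjugate to $s$ in $U$. Indeed, let $u=hsh^{-1}$. If $h\notin U$, then $u$ fixes $[U]$ and $h[U]\neq[U]$, hence an edge at $[U]$, so $u=ys'^{\,n}y^{-1}$ with $y\in U$, and homology gives $s'=s$, $n=1$. Apply this to $m_1=g^{-1}m_\alpha g$, $m_2=g^{-1}m_\beta g$ and $m_1m_2$. After a common conjugation in $U$, we have $m_1=a$, $m_2=wbw^{-1}$, and $awbw^{-1}$ is conjugate in $U$ to $ab$. Conjugating by a power of $a$ removes initial letters $a^{\pm1}$ of the reduced word $w$, and final letters $b^{\pm1}$ of $w$ do not matter. So we may assume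 that $w$ is empty, or begins with $b^{\pm1}$ and ends with $a^{\pm1}$. In the second case $awbw^{-1}$ is cyclically reduced of length $2+2|w|>2$ and is not conjugate to $ab$. So $w=1$ and $\langle m_1,m_2\rangle=U$.
\end{proof}

\subsection{Coordinates of levels relative to $P$}
Fix $P=P_\kappa$. Let $T$ be the tree of $G=L_P*_{U_P}R_P$, let $e$ be the edge with stabilizer $U_P$, and $v_L,v_R$ its endpoints, with stabilizers $L_P,R_P$. Each edge $f=ge$ has endpoints $L(f)=gv_L$ and $R(f)=gv_R$, and $G$ preserves the two types of vertices. By Lemma~\ref{lem:UP} and self-normalization, taking stabilizers gives $G$-equivariant bijections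
\[
\{\text{edges of }T\}\ \longleftrightarrow\ \{\text{levels}\}\ \longleftrightarrow\ \{U\text{-vertices of }\mathcal T\},
\]
and we identify these three sets. Let $\Delta=\operatorname{Fix}_T(\delta)$, a subtree containing $e$. By Lemma~\ref{lem:levels}(a), $Z$ acts transitively on the edges of $\Delta$, with edge stabilizers $\langle\delta\rangle$, and all these edges are adjacent to $[C]$ as vertices of $\mathcal T$. So $F=Z/\langle\delta\rangle$ acts simply transitively on the edges of $\Delta$, preserving types, and
\[
F=F_L*F_R,\qquad F_L=\operatorname{Stab}_F(v_L),\quad F_R=\operatorname{Stab}_F(v_R),\quad F_L\cap F_R=1 .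
\]
The stabilizers in $F$ of the vertices of $\Delta$ are the conjugates of $F_L$ and $F_R$. We denote elements of $Z$ and their images in $F$ by the same letters; for $z\in Z$, the statement $z\in F_R$ means $z\in R_P$. For a level $V\ni\delta$ let $e_V$ be its edge and $w_V\in F$ the element with $e_V=w_Ve$; for $V=U_n$ write $e_n,w_n$. Then
\begin{equation}\label{eq:w}
w_q=x_{p,q}^{-1}w_p\quad(p\le q),
\end{equation}
and $w_V\in F_R$ if and only if $R(e_V)=v_R$, in which case $V\subset R_P$; likewise for $L$. Also $w_V=1$ means $V=U_P$.

To see what to expect, perform the same construction with the straight disk $d_k$ of $D'$ in place of $P$. Then $w_k=1$, the elements $x_n$ lie on the left for $n<k$ and on the right for $n\ge k$, and \eqref{eq:w} gives $w_n\in F_L$ for $n\le k$ and $w_n\in F_R$ for $n\ge k$. We want the same conclusion for $P_k$, knowing only that certain long products $[K_j]$ lie in $L_P$ or $R_P$. The next lemma breaks such information into pieces: a product that makes an excursion in $\mathcal T$ can lie in $R_P$ only if each level on the excursion does.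

\begin{lemma}\label{lem:path}
Let $c_0,f_1,c_1,\dots,f_n,c_n$ $(n\ge1)$ be a geodesic in $\mathcal T$ in which the $f_i$ are the $U$-vertices. Let $\Theta_0,\dots,\Theta_n$ be subtrees of $T$ such that every edge of $\Theta_i$ is adjacent to $c_i$ in $\mathcal T$ and $f_i$ is an edge of $\Theta_{i-1}$ and of $\Theta_i$. Let $f_0$ be an edge of $\Theta_0$ and $f_{n+1}$ an edge of $\Theta_n$.
\begin{enumerate}
\item[(a)] If $i<j$ and $\Theta_i,\Theta_j$ have a common edge, then $j=i+1$ and the edge is $f_{i+1}$.
\item[(b)] If $R(f_0)=R(f_{n+1})$, then $R(f_0)=R(f_1)=\dots=R(f_{n+1})$. The same holds with $L$ in place of $R$.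
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A common edge is a $U$-vertex adjacent to $c_i$ and $c_j$, whose distance is $2(j-i)$; so $j=i+1$, and it is the midpoint $f_{i+1}$. (b) Let $\gamma_i$ be the geodesic from $R(f_i)$ to $R(f_{i+1})$; it lies in $\Theta_i$. The walk $\gamma_0\cdots\gamma_n$ is closed. Suppose $\gamma_i$ is the first nontrivial $\gamma$, with first edge $\epsilon$; then $R(\epsilon)=R(f_i)$. The geodesic $\gamma_i$ traverses $\epsilon$ once, so some $\gamma_j$ with $j>i$ traverses it too, and $\epsilon=f_{i+1}$ by (a). Then $R(f_{i+1})=R(f_i)$ and $\gamma_i$ is trivial, a contradiction. The argument does not distinguish $L$ from $R$.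
\end{proof}

We apply this in two situations, suited to odd and to even lifts. A \emph{level word} is a product $g=t_1\cdots t_n$, $n\ge1$, with $t_i\in V_i\setminus\langle\delta\rangle$, where the $V_i$ are levels containing $\delta$ and $V_i\ne V_{i+1}$. Its \emph{chain} consists of $g_i=t_1\cdots t_i$, $c_i=g_i[C]$, $\Theta_i=g_i\Delta$ $(0\le i\le n)$, $f_i=g_{i-1}e_{V_i}=g_ie_{V_i}$ $(1\le i\le n)$, $f_0=e$ and $f_{n+1}=ge$. We have $c_{i-1}\ne c_i$ because $t_i\notin C$ by Lemma~\ref{lem:levels}(a), and $f_i=g_ie_{V_i}\ne g_ie_{V_{i+1}}=f_{i+1}$ for $1\le i<n$. So $c_0,f_1,\dots,c_n$ is a geodesic and the hypotheses of Lemma~\ref{lem:path} hold.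

\begin{corollary}\label{cor:words}
If a level word $g=t_1\cdots t_n$ lies in $R_P$, then $w_{V_i}\in F_R$ for all $i$. The same holds with $L$ in place of $R$.
\end{corollary}

\begin{proof}
We have $R(f_{n+1})=gv_R=v_R=R(f_0)$, so $R(f_i)=v_R$ for all $i$. Suppose inductively that $g_{i-1}\in R_P$. Then $g_{i-1}R(e_{V_i})=v_R$ gives $R(e_{V_i})=v_R$, hence $w_{V_i}\in F_R$, $t_i\in V_i\subset R_P$ and $g_i\in R_P$.
\end{proof}

\begin{corollary}\label{cor:side}
Let $(s,c)$ be $(a_n,c_n^+)$ or $(b_n,c_n^-)$. Let $t\notin U_n$ fix $c$ and commute with $s$, and let $z\in Z$. If $tz\in R_P$, then $w_n\in F_R$ and $z\in F_R$. The same holds with $L$ in place of $R$.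
\end{corollary}

\begin{proof}
The path $[C],e_n,c,te_n,t[C]$ in $\mathcal T$ has no backtracking, because $c$ is not in the orbit of $[C]$ and $te_n\ne e_n$. Take $\Theta_0=\Delta$, $\Theta_1=\operatorname{Fix}_T(s)$, $\Theta_2=t\Delta$. The edges of $\Theta_1$ are the levels containing $s$, which are adjacent to $c$ by Lemma~\ref{lem:levels}(b); they include $e_n$ and $te_n$, since $s=tst^{-1}\in tU_nt^{-1}$. Take $f_0=e$ and $f_3=tze\in t\Delta$; then $R(f_3)=v_R$. Lemma~\ref{lem:path} gives $R(e_n)=v_R$ and $tR(e_n)=v_R$. So $w_n\in F_R$ and $t\in R_P$, hence $z\in R_P$.
\end{proof}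

Two more facts will be needed for the level $U_{k+1}$ at the eye, which the corollaries do not reach.

\begin{lemma}\label{lem:LR}
Let $V$ be a level containing $\delta$ and $t\in V\setminus\langle\delta\rangle$. If $t\in L_PR_P$, then $w_V\in F_L\cup F_R$.
\end{lemma}

\begin{proof}
Let $f=e_V=tf$. A common edge of $\Delta$ and $t\Delta$ is adjacent to $[C]$ and to $t[C]\ne[C]$, so it is $f$; thus the subtree $\Delta\cap t\Delta$ is the closed edge $f$, and $\Delta\cup t\Delta$ is a subtree. Write $t=\lambda\rho$ with $\lambda\in L_P$, $\rho\in R_P$. The edge $\lambda e$ joins $\lambda v_L=v_L\in\Delta$ to $\lambda v_R=tv_R\in t\Delta$, so it lies in $\Delta\cup t\Delta$. If it lies in $\Delta$, then $tv_R\in\Delta\cap t\Delta$, so $tv_R=R(f)=tR(f)$ and $R(f)=v_R$, that is, $w_V\in F_R$. If it lies in $t\Delta$, then $v_L\in\Delta\cap t\Delta$, so $L(f)=v_L$ and $w_V\in F_L$.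
\end{proof}

The last lemma says that a twice punctured disk cannot cut through a trefoil.

\begin{lemma}\label{lem:elliptic}
Each $B_n$ fixes a vertex of $\Delta$. Consequently, $x_n$ is not a product of a nontrivial element of $F_L$ and a nontrivial element of $F_R$, in either order.
\end{lemma}

\begin{proof}
Let $B=B_n$ and let $\zeta\in B$ be as in (B1). If $\zeta$ were hyperbolic on $T$, then $B$ would preserve its axis. The automorphism group of a simplicial line is infinite dihedral, hence metabelian, so $B''$ would fix an edge; then $B''$ lies in $C$ and in a level, and is cyclic by \eqref{eq:CcapU}, contrary to (B2). So $\zeta$ is elliptic. If $\zeta$ fixed an edge, then $\zeta=c\delta^rc^{-1}$ with $c\in C$ by \eqref{eq:CcapU}. Let $\pi:C\to B$ be the identity on $B$ and the abelianization onto $\langle\delta\rangle$, $\delta\mapsto\delta$, on the other factors. Then $\zeta=\pi(c)\delta^r\pi(c)^{-1}$, so $\zeta=\delta^r$ because $\zeta$ is central in $B$, contrary to (B1). Hence $\zeta$ fixes exactly one vertex. This vertex is fixed by $B\ni\delta$, so it lies in $\Delta$. Therefore $x_n\in F$ is conjugate into $F_L$ or $F_R$, which a reduced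 word of length two is not.
\end{proof}

\section{Locating the disks}\label{sec:locate}

Recall that $k$ is even and $4\le k\le2M-4$. We now use the second consequence of minimality, Lemma~\ref{lem:split}(c): we know which lifts lie on which side of $P_\kappa$. The bounds on $k$ guarantee that Lemma~\ref{lem:even} applies with $j=k-2$ and $j=k+2$.

\begin{lemma}\label{lem:locate}
Let $\kappa\in\{k,k+1\}$ and $P=P_\kappa$. In the increasing and in the decreasing case:
\begin{enumerate}
\item[(a)] $w_n\in F_R$ for even $n$ with $\kappa\le n\le2M-2$, and $w_*\in F_R$;
\item[(b)] $w_n\in F_L$ for even $n$ with $4\le n\le\kappa+1$, and $w_0\in F_L$;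
\item[(c)] $w_n\in F_R$ for odd $n$ with $k+3\le n\le 2M-1$;
\item[(d)] $w_n\in F_L$ for odd $n$ with $1\le n\le k-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $n$ be even, $\kappa\le n\le2M-2$; such $n$ exists, for instance $n=k+2$. Then $[K_n]\in R_P$. By Lemma~\ref{lem:even}, $[K_n]=tx_{n,*}$ with $t=x_{n,*}\psi_+x_{n,*}^{-1}$. The element $t$ lies in the stabilizer of $c_n^+$ and commutes with $a_n=x_{n,*}a_*x_{n,*}^{-1}$. If $t\in U_n$, then $\psi_+\in C_+\cap U_*=x_{0,*}^{-1}(C_+'\cap U)x_{0,*}=\langle a_*\rangle$, which is false. Corollary~\ref{cor:side} gives $w_n,x_{n,*}\in F_R$, and $w_*=x_{n,*}^{-1}w_n\in F_R$.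

(b) Let $n$ be even, $4\le n\le\kappa+1$; such $n$ exists, for instance $n=k$. Put $j=n-2$, so $2\le j\le\kappa-1$ and $[K_{j-4M}]\in L_P$. By Lemma~\ref{lem:even}, $[K_{j-4M}]^{-1}=tx_{0,n}^{-1}$ with $t=x_{0,n}^{-1}\psi_-^{-1}x_{0,n}$. The element $t$ fixes $c_n^-$ and commutes with $b_n=x_{0,n}^{-1}bx_{0,n}$. If $t\in U_n$, then $\psi_-\in C_-\cap U=\langle b\rangle$, which is false. Corollary~\ref{cor:side} gives $w_n,x_{0,n}\in F_L$, and $w_0=x_{0,n}w_n\in F_L$.

(c) Let $m'$ be odd with $0<m'<2M-2$. In the expression of Lemma~\ref{lem:odd} absorb each power of $\delta$ into a neighboring factor $b_n^{-1}$, which is possible since $\delta\in U_n$. The resulting factors have classes $(r,r-1)$ in $H_1(G)$, and a nontrivial power of $a_*$ has class $(r,0)$, $r\neq0$; none is a multiple of $(1,1)$. With Lemma~\ref{lem:levels}(c) we conclude: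
\begin{equation}\label{eq:oddword}
[K_{m'}] \text{ is a level word with levels } U_{m'+2},U_{m'+4},\dots,U_{2M-1}, \text{ and possibly } U_* .
\end{equation}
Apply Corollary~\ref{cor:words} to $[K_{k+1}]\in R_P$.

(d) We have $[K_{k-1-4M}]\in L_P$. For $m'=k-1-4M$ we have $m'+4M=k-1<2M$, so Lemma~\ref{lem:odd} gives no power of $a_*$, and the even sheets involved are $i=0,2,\dots,k-2$. Absorbing powers of $\delta$ as before, we get a level word with levels $U_1,U_3,\dots,U_{k-1}$, preceded by $U_0$ if the power of $b$, of class $(0,r)$, is nontrivial. Apply Corollary~\ref{cor:words}.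
\end{proof}

For $P=P_k$, parts (a) and (b) give $w_k\in F_R\cap F_L=1$ and $w_{k+2}\in F_R$. For $Q=P_{k+1}$ they give $w_{k+2}\in F_R\cap F_L=1$ and $w_k\in F_L$. With \eqref{eq:w}, and with superscripts indicating the disk,
\begin{align}
U_{P}&=U_k, & x_kx_{k+1}&=(w^P_{k+2})^{-1}\in F^P_R, \label{eq:P}\\
U_{Q}&=U_{k+2}, & x_kx_{k+1}&=w_k^Q\in F^Q_L. \label{eq:Q}
\end{align}
So the two disks carry the groups of the model. Lemma~\ref{lem:one} needs the increasing case, which we establish now: a lift that meets the levels in increasing order cannot cross $P$ backward.

\begin{lemma}\label{lem:increasing}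
The decreasing case does not occur.
\end{lemma}

\begin{proof}
Suppose it does, and let $P=P_k$. The lift $K_{k-3}$ meets $P$, so $g=[K_{k-3}]=\rho\lambda$ with $\rho\in R_P$, $\lambda\in L_P$. Since $0<k-3$ and $k+3\le2M-1$, \eqref{eq:oddword} shows that $g$ is a level word whose first three levels are $U_{k-1},U_{k+1},U_{k+3}$. Consider its chain, and let $\gamma_i\subset\Theta_i$ be the geodesic from $L(f_i)$ to $L(f_{i+1})$, $0\le i\le n$. We have $f_1=e_{k-1}\ne e_k=e$, and $L(f_1)=v_L=L(f_0)$ by Lemma~\ref{lem:locate}(d), so $\gamma_0$ is trivial. Consider the closed walk that traverses $e$ from $v_R$ to $v_L$, follows $\gamma_0\cdots\gamma_n$ to $gv_L=\rho v_L$, and traverses $\rho e$ to $\rho v_R=v_R$. It traverses $e$ an even number of times. By Lemma~\ref{lem:path}(a), the edge $e$ of $\Theta_0$ lies in no $\Theta_i$ with $i\ge1$, because $e\neq f_1$. Hence $\rho e=e$, so $\rho\in U_P$ and $g\in L_P$. Corollary~\ref{cor:words} gives $w_{k+3}\in F_L$, and Lemma~\ref{lem:locate}(c) gives $w_{k+3}\in F_R$. So $w_{k+3}=1$ and $U_{k+3}=U_P=U_k$, contrary to Lemma~\ref{lem:levels}(c).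
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:final}

Let $P=P_k$, $Q=P_{k+1}$, and suppose that $K_m$ has at most one crossing with $S$ in $\Sigma_k$. By Lemmas~\ref{lem:increasing} and~\ref{lem:one}, $[K_m]\in L_PR_Q$. Since $m<k<m+4M$, Lemma~\ref{lem:odd} gives $[K_m]=g_-\,\mu\,g_+$, where $\mu=b_{k+1}^{-1}=x_k^{-1}b_k^{-1}x_k$, the element $g_-$ is a product of powers of $b$, $\delta$ and $b_n$ with $n$ odd, $1\le n\le k-1$, and $g_+$ is a product of powers of $\delta$, $a_*$ and $b_n$ with $n$ odd, $k+3\le n\le2M-1$. By Lemma~\ref{lem:locate}(b),(d) for $P$, the levels $U_0,U_1,U_3,\dots,U_{k-1}$ lie in $L_P$; by (a),(c) for $Q$, the levels $U_{k+3},\dots,U_{2M-1},U_*$ lie in $R_Q$; and $\delta\in U_P\cap U_Q$. So $g_-\in L_P$, $g_+\in R_Q$, and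
\[
\mu=\lambda\rho,\qquad\lambda\in L_P,\quad\rho\in R_Q .
\]
To apply Lemma~\ref{lem:model} we need $\lambda\in U_P$ and $\rho\in U_Q$. This will follow once the level $U_{k+1}\ni\mu$ is known to lie in $R_P$ and in $L_Q$. Note that $\mu\notin\langle\delta\rangle$ by homology, and that $x_k$, $x_{k+1}$, $x_kx_{k+1}$ are nontrivial in $F$ by Lemma~\ref{lem:star}.

\emph{Step 1: $x_k\in R_P$.} Since $R_Q\subset R_P$, we have $\mu\in L_PR_P$. Lemma~\ref{lem:LR} for $P$ gives $w^P_{k+1}=x_k^{-1}w_k^P=x_k^{-1}\in F^P_L\cup F^P_R$. If $x_k\in F_L^P$, then by \eqref{eq:P} $x_{k+1}=x_k^{-1}\cdot x_kx_{k+1}$ is a product of nontrivial elements of $F_L^P$ and $F_R^P$, contrary to Lemma~\ref{lem:elliptic}. So $x_k\in F_R^P$.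

\emph{Step 2: $x_{k+1}\in L_Q$.} Since $L_P\subset L_Q$, we have $\mu\in L_QR_Q$. Lemma~\ref{lem:LR} for $Q$ gives $w^Q_{k+1}=x_{k+1}w^Q_{k+2}=x_{k+1}\in F^Q_L\cup F^Q_R$. If $x_{k+1}\in F_R^Q$, then by \eqref{eq:Q} $x_k=x_kx_{k+1}\cdot x_{k+1}^{-1}$ is a product of nontrivial elements of $F^Q_L$ and $F^Q_R$, contrary to Lemma~\ref{lem:elliptic}. So $x_{k+1}\in F_L^Q$.

\emph{Step 3: $\lambda\in U_k$ and $\rho\in U_{k+2}$.} By Step 1, $\mu\in U_{k+1}=x_k^{-1}U_Px_k\subset R_P$, and $\rho\in R_Q\subset R_P$, so $\lambda=\mu\rho^{-1}\in L_P\cap R_P=U_P=U_k$. By Step 2, $\mu\in U_{k+1}=x_{k+1}U_Qx_{k+1}^{-1}\subset L_Q$, and $\lambda\in L_P\subset L_Q$, so $\rho=\lambda^{-1}\mu\in L_Q\cap R_Q=U_Q=U_{k+2}$.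

\emph{Step 4: reduction to the model.} By Lemma~\ref{lem:star}, $U$ and $C$ generate the amalgam $U*_{\langle\delta\rangle}C$ in $G$. Conjugation by $x_{0,k}\in Z$ carries $U$ to $U_k$, preserves $C$ and fixes $\delta$, so $U_k$ and $C$ generate $U_k*_{\langle\delta\rangle}C$, with $U_k$ free on $a_k,b_k$ and $\delta=a_kb_k$. Step 3 says
\[
x_k^{-1}b_k^{-1}x_k\in U_k\cdot(x_kx_{k+1})^{-1}U_k\,(x_kx_{k+1}),
\]
which contradicts Lemma~\ref{lem:model} with $x=x_k$, $y=x_{k+1}$.

Hence $K_m$ has at least two crossings with $\alpha\cup\beta$ in $\Sigma_k$. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:main}. \qed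

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{On Knotoids, Braidoids And Their Applications},
\texttt{http://nesligugumcu.weebly.com/uploads/9/9/5/3/99533106/phddefense.pdf}

\bibitem{serre}
Serre, \emph{Trees}.

\end{thebibliography}
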